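
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}

\title{Semigroup varieties with easy word problems\\ and hard uniform word problems}


\begin{abstract}
It was conjectured that for a finitely based non-periodic variety of semigroups the following are equivalent: decidability of the word problem, decidability of the uniform word problem, solvability of the word problem in polynomial time, and exponential space completeness of the uniform word problem. We show that the first three conditions do not imply the fourth. Let $V_n$ be the variety in which all values of the $n$-th Zimin word are central. Every finitely generated semigroup in $V_n$ has word problem solvable in polynomial time, and the uniform word problem in $V_n$ is decidable, in space bounded by an $n$-fold exponential; but for $n\ge r+3$ it is hard for $r$-fold exponential space. Thus $V_n$ is a counterexample for every $n\ge 5$.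
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $V$ be a variety of semigroups, that is, the class of all semigroups satisfying a given set of identities. It is \emph{finitely based} if finitely many identities suffice to define it. It is \emph{non-periodic} if it contains a non-periodic semigroup, i.e.\ if it satisfies no identity $x^a=x^b$ with $1\le a<b$. A \emph{finitely presented semigroup in $V$} is given by a finite set $X$ of generators and a finite set $R$ of relations $u=v$ between nonempty words over $X$: it is the quotient of the $V$-free semigroup on $X$ by the congruence generated by $R$. We write $\langle X\mid R\rangle$ for it.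

The word problem can be asked in two ways. The \emph{word problem} is \emph{decidable in $V$} (respectively, \emph{solvable in polynomial time in $V$}) if for \emph{each} finitely presented semigroup $S$ in $V$ there is an algorithm (respectively, a polynomial time algorithm) deciding whether two words represent the same element of $S$. The algorithm may depend on $S$, and facts about $S$ may be built into it. In the \emph{uniform word problem} (UWP) in $V$ the presentation is part of the input: given $\langle X\mid R\rangle$ and two words over $X$, decide whether they are equal in the semigroup so presented in $V$.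

\begin{conjecture}[{\cite{survey}}]
For every finitely based non-periodic semigroup variety $V$ the following conditions are equivalent:
\begin{enumerate}
\item[(1)] the word problem is decidable in $V$;
\item[(2)] the uniform word problem is decidable in $V$;
\item[(3)] the word problem in $V$ may be solved in polynomial time;
\item[(4)] the uniform word problem in $V$ is exponential space complete.
\end{enumerate}
\end{conjecture}

The implications $(3)\Rightarrow(1)$, $(2)\Rightarrow(1)$ and $(4)\Rightarrow(2)$ are immediate, and $(1)\Leftrightarrow(2)$ is known for finitely based non-periodic varieties. The model case is the variety of commutative semigroups. There every finitely presented semigroup has word problem solvable in polynomial, indeed linear, time, and by a theorem of Mayr and Meyer the UWP is exponential space complete.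

One direction of the comparison with the commutative case is general: a non-periodic variety contains all commutative semigroups, so its UWP is at least as hard as the commutative one (Proposition~\ref{prop:C}). The content of (4) is therefore an \emph{upper} bound, namely that the UWP is in exponential space. One might guess this bound for the following reason. If the word problem is as easy as (3) says, then the semigroups in question should be commutative up to a finite amount of data, and the commutative algorithm should apply. The first half of this reasoning is correct for the varieties below. What goes wrong is that the finite amount of data, though finite for each presentation, can be enormous in terms of the size of the presentation, and inside it the identities of the variety cannot be applied.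

\subsection{The result}

The \emph{Zimin words} are $Z_1=x_1$ and $Z_{i+1}=Z_i\,x_{i+1}\,Z_i$. So $Z_2=x_1x_2x_1$ and $Z_3=x_1x_2x_1\,x_3\,x_1x_2x_1$. For $n\ge1$ let
\[
V_n=\operatorname{var}\{\,Z_n\,y=y\,Z_n\,\},\qquad y\notin\{x_1,\dots,x_n\}.
\]
Thus $V_1$ is the variety of commutative semigroups, and a semigroup lies in $V_n$ iff all values of $Z_n$ in it are central. Each $V_n$ is finitely based. It is non-periodic, because it contains all commutative semigroups, for instance $(\{1,2,\dots\},+)$.

Let $\exp_0(t)=t$ and $\exp_{r+1}(t)=2^{\exp_r(t)}$, and let
\[
r\text{-EXPSPACE}=\bigcup_p \mathrm{DSPACE}\bigl(\exp_r(p(N))\bigr),\qquad p\text{ ranging over polynomials,}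
\]
so that $1$-EXPSPACE is EXPSPACE. Hardness and completeness refer to polynomial time many-one reductions.

\begin{theorem}\label{thm:main}
For every $n\ge1$:
\begin{enumerate}
\item[(a)] every finitely generated semigroup in $V_n$ has word problem solvable in polynomial time;
\item[(b)] the uniform word problem in $V_n$ is decidable, and lies in $n$-EXPSPACE;
\item[(c)] if $r\ge1$ and $n\ge r+3$, the uniform word problem in $V_n$ is $r$-EXPSPACE-hard. Consequently, for $n\ge5$ it is not in $(n-4)$-EXPSPACE.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:disproof}
The conjecture is false. For every $n\ge5$ the finitely based non-periodic variety $V_n$ satisfies (1), (2) and (3); its uniform word problem is $2$-EXPSPACE-hard, hence not in EXPSPACE, and (4) fails. Moreover, no fixed class $r$-EXPSPACE contains the uniform word problems of all finitely based non-periodic varieties satisfying (1)--(3).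
\end{corollary}

\begin{proof}
By (a), condition (3) holds, and hence (1); by (b), condition (2) holds. For $n\ge5$, part (c) with $r=2$ gives $2$-EXPSPACE-hardness. EXPSPACE is closed under polynomial time reductions and is properly contained in $2$-EXPSPACE, so the UWP in $V_n$ is not in EXPSPACE, and (4) fails. For the last sentence, given $r\ge1$ take $V_n$ with $n=r+4$; by (c) its UWP is not in $r$-EXPSPACE.
\end{proof}

We do not address the question whether $(1)\Rightarrow(3)$ or $(4)\Rightarrow(3)$ holds for all finitely based non-periodic varieties; it is not needed here.

\subsection{The idea}\label{sec:idea}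

Call a word \emph{$n$-low} if no factor of it is a value of $Z_n$. Two facts about $n$-low words pull in opposite directions.

\emph{There are only finitely many over a finite alphabet.} Every long word contains a value of $Z_n$ of bounded length. In a semigroup from $V_n$ such a factor is central and can be pulled out to the front. Repeating this, we write every element as a commutative monomial in finitely many central elements times one of finitely many short words. This is the finite extension of the commutative situation that makes (a) and (b) true.

\emph{They can be very long.} The length of $n$-low words over $m$ letters can be a tower of exponentials in $m$ whose height grows with $n$. The identity $Z_ny=yZ_n$ cannot be applied to an $n$-low word at all. On such words a presentation in $V_n$ acts as an ordinary rewriting system, and an ordinary rewriting system can simulate a Turing machine. If the whole computation takes place in $n$-low words, then $V_n$ does not interfere, and the space available is the length of these words.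

The work in (c) is to realize the second idea with a \emph{short} presentation. A bare tape of blanks $BB\cdots B$ is not $n$-low once it has $2^n-1$ cells, since $B^{2^n-1}$ is a value of $Z_n$. So each cell carries its address, written in binary; a long address needs addresses for its own digits, and so on through $r$ levels. Each level raises the length by one exponential, but raises the complexity with respect to Zimin words by at most one. The long addressed tape must be produced from a short word by the defining relations, and relations can be used in both directions; the production is arranged to be reversible, so that using it backwards leads nowhere new.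

\section{Preliminaries}\label{sec:prelim}

\subsection{Values and rank}

A \emph{factor} of a word is a contiguous subword, and its \emph{position} is the index of its first letter. A \emph{value} of $Z_i$ is its image under a substitution of \emph{nonempty} words for $x_1,\dots,x_i$. A value of $Z_{i+1}$ is a word $UYU$ with $U$ a value of $Z_i$ and $Y$ nonempty. In $Z_n$ the variable $x_i$ occurs $2^{n-i}$ times, so in a value $Z_n(X_1,\dots,X_n)$ each letter of $X_1,\dots,X_{n-1}$ occurs at least twice.

The \emph{rank} of a word $w$ is the largest $i$ such that some factor of $w$ is a value of $Z_i$; the empty word has rank $0$. A value of $Z_{i+1}$ contains a value of $Z_i$, so for $i\ge1$ the word $w$ contains a value of $Z_i$ iff $i\le\operatorname{rank}(w)$. In particular, $w$ is $n$-low iff $\operatorname{rank}(w)<n$. A factor of $w$ has rank at most $\operatorname{rank}(w)$. For example, $\operatorname{rank}(w)\le1$ iff no letter occurs at two positions of $w$ at distance at least $2$: a value $UYU$ of $Z_2$ contains the first letter of $U$ at two such positions, and conversely $aYa$ with $Y$ nonempty is a value of $Z_2$.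

\begin{lemma}\label{lem:unavoid}
Let $|X|=m\ge 1$, $\lambda_1=1$ and $\lambda_{i+1}=(\lambda_i+1)(m^{\lambda_i}+1)$. Every word over $X$ of length at least $\lambda_i$ contains a value of $Z_i$. For $n\ge2$ we have $\lambda_n\le\exp_{n-2}\bigl(2(m+1)^{n-1}\bigr)$.
\end{lemma}

\begin{proof}
For $i=1$ the first statement is trivial. Suppose it holds for $i$, and cut a word of length $\lambda_{i+1}$ into $m^{\lambda_i}+1$ pieces of length $\lambda_i+1$. Two of the pieces have the same prefix of length $\lambda_i$. By induction this prefix contains a value $U$ of $Z_i$, and $U$ occurs at the same place in both pieces. The last letter of the earlier piece lies between the two occurrences of $U$, so the word contains some $UYU$ with $Y$ nonempty.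

For the bound we use
\begin{equation}\label{eq:tower}
a\exp_i(t)\le\exp_i(at)\qquad(a,t\ge1\text{ integers},\ i\ge0).
\end{equation}
This is an equality for $i=0$. If it holds for $i$ and $E=\exp_i(t)\ge1$, then $a\,2^E\le2^{a-1+E}\le2^{aE}\le2^{\exp_i(at)}$; the middle inequality is $(a-1)(E-1)\ge0$.

Now $\lambda_2=2(m+1)$. Since $\lambda+1\le2^\lambda$ and $m^\lambda+1\le(m+1)^\lambda$ for integers $\lambda\ge1$, and $2(m+1)\le2^{m+1}$, we have $\lambda_{i+1}\le(2(m+1))^{\lambda_i}\le2^{(m+1)\lambda_i}$. If $i\ge2$ and $\lambda_i\le\exp_{i-2}(2(m+1)^{i-1})$, then $(m+1)\lambda_i\le\exp_{i-2}(2(m+1)^{i})$ by \eqref{eq:tower}, and the bound for $i+1$ follows.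
\end{proof}

Finiteness of $X$ is essential: a word with pairwise distinct letters has rank at most $1$, whatever its length.

\begin{lemma}\label{lem:insert}
If $w'$ arises from $w$ by inserting letters each of which occurs exactly once in $w'$, then $\operatorname{rank}(w')\le\operatorname{rank}(w)+1$.
\end{lemma}

\begin{proof}
Let $N=\operatorname{rank}(w')$. For $N\le 1$ there is nothing to prove. Let $N\ge2$ and let $Z_N(X_1,\dots,X_N)$ be a value that is a factor of $w'$. All letters of $X_1,\dots,X_{N-1}$ occur at least twice in $w'$. So the prefix $Z_{N-1}(X_1,\dots,X_{N-1})$ contains no inserted letter, and it is a factor of $w$. Hence $N-1\le\operatorname{rank}(w)$.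
\end{proof}

\subsection{Derivations and complexity}

Let $S=\langle X\mid R\rangle$ in a variety defined by a set of identities. Two words are equal in $S$ iff they are joined by a finite sequence of words in which each step replaces a factor $u$ by $v$, where $u=v$ or $v=u$ is a relation of $R$, or replaces a factor $\varphi(u)$ by $\varphi(v)$, where $u=v$ or $v=u$ is one of the defining identities and $\varphi$ substitutes nonempty words over $X$ for the variables.

The size of an instance of the UWP is its length when all words are written out. We use two standard facts. By the space hierarchy theorem, $r$-EXPSPACE is properly contained in $(r+1)$-EXPSPACE. By the theorem of Mayr and Meyer, the UWP for commutative semigroups is EXPSPACE-hard, and instances of size $N$ can be decided in space $2^{\mathrm{poly}(N)}$. Each class $r$-EXPSPACE is closed under polynomial time reductions.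

\subsection{Commutative semigroups in non-periodic varieties}

\begin{proposition}\label{prop:C}
For every non-periodic variety $V$ the uniform word problem is EXPSPACE-hard. So, for a finitely based non-periodic variety, condition (4) is equivalent to the uniform word problem being in EXPSPACE.
\end{proposition}

\begin{proof}
Suppose that in some identity $u=v$ of $V$ a letter $x$ occurs $a$ times in $u$ and $b\ne a$ times in $v$. Substitute $x^N$ for $x$ and $x$ for all other letters. The two sides become powers of $x$ with exponents $aN+|u|-a$ and $bN+|v|-b$, which differ for large $N$. This contradicts non-periodicity. So every letter occurs equally often on both sides of every identity of $V$, and all commutative semigroups belong to $V$. Hence the presentation $\langle X\mid R\cup\{xy=yx:x,y\in X\}\rangle$ in $V$ defines the commutative semigroup presented by $\langle X\mid R\rangle$. This reduces the UWP for commutative semigroups, which is EXPSPACE-hard, to the UWP in $V$.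
\end{proof}

\section{Upper bounds}\label{sec:upper}

Throughout this section $n$ is fixed, $X$ is a finite nonempty set and $m=|X|$. Put $L=\lambda_n$ from Lemma~\ref{lem:unavoid}. Let $C$ be the finite set of values of $Z_n$ over $X$ of length at most $L$, and $F$ the set of words over $X$ of length less than $L$, including the empty word $1$. By Lemma~\ref{lem:unavoid} every word of length $L$ contains a factor from $C$.

\subsection{Central part and remainder}

In a semigroup from $V_n$ generated by $X$ the elements of $C$ are central. So every word can be rewritten as a product of elements of $C$ times a word of $F$. The difficulty is that this can be done in many ways.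

\begin{example}\label{ex:abab}
Let $n=2$ and $X=\{a,b\}$. In the word $abab$ both $aba$ and $bab$ are values of $Z_2$. So in a semigroup from $V_2$ generated by $a$ and $b$ we have $(aba)\cdot b=abab=a\cdot(bab)=(bab)\cdot a$. The central element $aba$ with remainder $b$ and the central element $bab$ with remainder $a$ represent the same element.
\end{example}

We proceed in two steps. First we fix one way of extracting central factors; this gives a set of formal expressions on which words act. Then we account for the ambiguity by an equivalence relation on this set. For a single semigroup a finite normal form procedure for this relation exists; for the uniform problem the relation turns out to be a word problem for commutative semigroups.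

Let $\mathcal A=\mathbb N^C\times F$, where $\mathbb N=\{0,1,\dots\}$. We write its elements as $t^\alpha f$, and we write $t_c$ for $t^\alpha$ when $\alpha$ is the unit vector of $c\in C$. The monoid $\mathbb N^C$ acts on $\mathcal A$ by $t^\gamma\cdot t^\alpha f=t^{\gamma+\alpha}f$. An \emph{act congruence} is an equivalence relation on $\mathcal A$ that is closed under this action. For every word $g$ of length $L$ fix a factorization $g=g_1c_gg_2$ with $c_g\in C$. Let the free monoid $X^*$ act on $\mathcal A$ from the right by
\[
t^\alpha f\cdot x=\begin{cases}t^\alpha\,(fx)&\text{if }|fx|<L,\\ t^\alpha t_{c_g}\,(g_1g_2)&\text{if } |fx|=L,\ g=fx.\end{cases}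
\]
This commutes with the action of $\mathbb N^C$. For a word $w$ the element $1\cdot w$ is obtained by letting the letters of $w$ act on the empty remainder one after the other.

Let $S\in V_n$ be generated by $X$, and let $S^1$ be $S$ with an identity element adjoined. Define
\[
\pi\colon\mathcal A\to S^1,\qquad \pi(t^\alpha f)=\prod_{c\in C}c^{\alpha_c}\cdot f .
\]
Since the elements of $C$ are central in $S$, we have $\pi(\mu\cdot w)=\pi(\mu)w$ for $\mu\in\mathcal A$ and all words $w$. In particular $\pi(1\cdot w)=w$ in $S$ for nonempty $w$.

\subsection{One semigroup: polynomial time}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]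
Let $S\in V_n$ be generated by $X$, and let $\mu\equiv\mu'$ mean $\pi(\mu)=\pi(\mu')$. This is an act congruence on $\mathcal A$, and $u=v$ in $S$ iff $1\cdot u\equiv1\cdot v$. We look for a normal form.

Order $\mathcal A$ by comparing first $|\alpha|=\sum_c\alpha_c$, then $\alpha$ lexicographically, then $f$ in some fixed order of $F$. This is a total order with only finitely many elements below each element, and $\mu'<\mu$ implies $t^\gamma\mu'<t^\gamma\mu$. Let $J$ be the set of all $\mu$ that are not least in their $\equiv$-class. If $\mu'\equiv\mu$ and $\mu'<\mu$, then $t^\gamma\mu'\equiv t^\gamma\mu$ and $t^\gamma\mu'<t^\gamma\mu$. So $J$ is closed under the action of $\mathbb N^C$. Dickson's lemma states that a subset of $\mathbb N^C$ closed under adding elements of $\mathbb N^C$ is a finite union of sets $\beta+\mathbb N^C$. We apply it to $\{\alpha:t^\alpha f\in J\}$ for each of the finitely many $f\in F$. It follows that there are $\mu_1,\dots,\mu_s\in J$ with $J=\bigcup_i\{t^\gamma\mu_i:\gamma\in\mathbb N^C\}$. For each $i$ fix $\mu_i'\equiv\mu_i$ with $\mu_i'<\mu_i$.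

The pairs $(\mu_i,\mu_i')$ are built into the algorithm for $S$. Given a word $u$, compute $\mu=1\cdot u$ letter by letter; it satisfies $|\alpha|\le|u|$. As long as $\mu=t^\gamma\mu_i$ for some $i$, replace $\mu$ by $t^\gamma\mu_i'$. Each step strictly decreases $\mu$, stays in the $\equiv$-class, and does not increase $|\alpha|$. So there are at most $|F|\,(|u|+1)^{|C|}$ steps, which is polynomial in $|u|$ because $|F|$ and $|C|$ depend only on $n$ and $m$. The final element is not in $J$; it is the least element of the class of $1\cdot u$. Two words are equal in $S$ iff the algorithm yields the same element for both.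
\end{proof}

Dickson's lemma gives no way to \emph{find} the pairs $(\mu_i,\mu_i')$. This does not matter for a single $S$, but it is not enough for a uniform algorithm.

\subsection{All semigroups at once}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
Let $S=\langle X\mid R\rangle$ in $V_n$. First we replace the identity of $V_n$ by finitely many relations. Let
\[
\mathcal Z=\{Z_n(w_1,\dots,w_n):w_i\text{ a word over }X,\ 1\le|w_i|\le L\},
\]
so that $C\subseteq\mathcal Z$, and let $S'$ be the \emph{ordinary} semigroup presented by $X$ and $R'=R\cup\{zx=xz:z\in\mathcal Z,\ x\in X\}$.

\medskip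
\emph{Claim 1: $S'=S$, i.e.\ the same words are equal in $S'$ and in $S$.} The relations $R'$ hold in $S$, so words equal in $S'$ are equal in $S$. Since $S'$ satisfies $R$, the converse follows if $S'\in V_n$. The elements of $C$ are central in $S'$. Let $W$ be a word with $|W|>L$. Its prefix of length $L$ contains some $c\in C$, so $W=w_1cw_2=c\,w_1w_2$ in $S'$ with $w_1w_2$ nonempty. Repeating this, we see that every nonempty word equals in $S'$ some $\gamma w$ with $\gamma$ a possibly empty product of elements of $C$ and $1\le|w|\le L$. Let $s_i=\gamma_iw_i$ $(1\le i\le n)$ be elements of $S'$ so written. Then $Z_n(s_1,\dots,s_n)$ is a product of elements of $C$ times $Z_n(w_1,\dots,w_n)\in\mathcal Z$, hence central. So $S'\in V_n$.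

\medskip
Next we describe equality in $S$ through $\mathcal A$. Let $\sim$ be the act congruence on $\mathcal A$ generated by the finitely many pairs
\begin{enumerate}
\item[(i)] $(f\cdot ue,\ f\cdot ve)$ for $(u=v)\in R'$ and $f,e\in F$;
\item[(ii)] $(f\cdot ce,\ t_c(f\cdot e))$ for $c\in C$ and $f,e\in F$.
\end{enumerate}
The pairs (i) impose the relations. The pairs (ii) say that a central factor may be extracted wherever it occurs. In Example~\ref{ex:abab}, where $L=\lambda_2=6$, they give $t_{aba}\,b\sim abab\sim t_{bab}\,a$ (take $f=1,c=aba,e=b$ and $f=a,c=bab,e=1$).

Only closure under $\mathbb N^C$ is built into the definition of $\sim$. Closure under right multiplication has to be proved; the words $e$ in (i) and (ii) are there for this purpose. Multiplying further to the right makes $e$ longer, but once $e$ has length $L$ it contains a central factor, and (ii) removes it.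

\medskip
\emph{Claim 2: if $\mu\sim\nu$ then $\mu\cdot x\sim\nu\cdot x$ for $x\in X$.} We first note that for $f,w_2\in F$, every word $w$ and every $c\in C$
\begin{equation}\label{eq:extract}
f\cdot w\,c\,w_2\ \sim\ t_c\,(f\cdot w\,w_2).
\end{equation}
Indeed, write $f\cdot w=t^\alpha f'$, apply (ii) to $f'$, $c$, $w_2$, and multiply by $t^\alpha$. Since the two actions commute, it suffices to prove Claim 2 when $(\mu,\nu)$ is a generating pair. If $|ex|<L$, then $(\mu\cdot x,\nu\cdot x)$ is again a generating pair. Let $|ex|=L$ and write $ex=w_1cw_2$ with $c\in C$; then $w_2$ and $w_1w_2$ lie in $F$.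

For a pair (i), by \eqref{eq:extract} we have $f\cdot uex\sim t_c(f\cdot uw_1w_2)$ and $f\cdot vex\sim t_c(f\cdot vw_1w_2)$, and the right sides are related by (i).

For a pair (ii), say with $c'\in C$ in the role of $c$, by \eqref{eq:extract} and (ii)
\[
f\cdot c'ex=f\cdot c'w_1cw_2\sim t_c(f\cdot c'w_1w_2)\sim t_ct_{c'}(f\cdot w_1w_2),
\]
while $t_{c'}(f\cdot ex)=t_{c'}(f\cdot w_1cw_2)\sim t_{c'}t_c(f\cdot w_1w_2)$ by \eqref{eq:extract}. This proves Claim 2.

\medskip
\emph{Claim 3: $u=v$ in $S$ iff $1\cdot u\sim1\cdot v$.} The equivalence relation $\pi(\mu)=\pi(\nu)$ is an act congruence and contains all pairs (i) and (ii). So $1\cdot u\sim1\cdot v$ implies $u=\pi(1\cdot u)=\pi(1\cdot v)=v$ in $S$. Conversely, by Claim 2, $X^*$ acts on $\mathcal A/{\sim}$. By (i) with $e=1$, the two sides of each relation of $R'$ act in the same way on all classes. So the class of $1\cdot w$ depends only on the element of $S'=S$ represented by $w$.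

\medskip
\emph{Reduction to the commutative case.} Consider the commutative semigroup with generators $t_c$ $(c\in C)$ and $\varepsilon_f$ $(f\in F)$ and with a relation $t^\alpha\varepsilon_f=t^\beta\varepsilon_{f'}$ for each pair $(t^\alpha f,t^\beta f')$ in (i) and (ii). In a derivation starting from a word $t^\alpha\varepsilon_f$ all words contain exactly one letter of the form $\varepsilon_{f'}$, so each step replaces some $t^\gamma t^\alpha\varepsilon_f$ by $t^\gamma t^\beta\varepsilon_{f'}$, where $(t^\alpha f,t^\beta f')$ or $(t^\beta f',t^\alpha f)$ is a generating pair. Hence $t^\alpha f\sim t^\beta f'$ iff $t^\alpha\varepsilon_f=t^\beta\varepsilon_{f'}$ in this semigroup. The presentation is computable from $\langle X\mid R\rangle$, the elements $1\cdot u$ and $1\cdot v$ are computable from $u$ and $v$, and the UWP for commutative semigroups is decidable. So the UWP in $V_n$ is decidable.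

\medskip
\emph{The space bound.} For $n=1$ this is the theorem of Mayr and Meyer. Let $n\ge2$, and let $\sigma\ge m$ be the size of the given instance. There are at most $(m+1)^L$ words over $X$ of length at most $L$. So $|C|,|F|\le(m+1)^L$ and $|\mathcal Z|\le(m+1)^{nL}$, and words in $\mathcal Z$ have length at most $(2^n-1)L$. Hence the number of pairs (i), (ii) is polynomial in $\sigma$ and $(m+1)^L$. The exponents in $f\cdot w$ add up to at most $|w|$. So the size of the commutative instance, including the two words to be compared, is at most some $N=\bigl(\sigma\,(m+1)^L\bigr)^{O(1)}$, and the instance can be computed in space polynomial in $N$. By Lemma~\ref{lem:unavoid} and \eqref{eq:tower},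
\[
(m+1)^L\le2^{(m+1)L}\le2^{\exp_{n-2}(2(m+1)^n)}=\exp_{n-1}\bigl(2(m+1)^n\bigr).
\]
With $t=2(\sigma+1)^n$, both $\sigma$ and $(m+1)^L$ are at most $\exp_{n-1}(t)$. For every integer $a\ge1$, again by \eqref{eq:tower},
\[
\exp_{n-1}(t)^{a}=2^{a\exp_{n-2}(t)}\le\exp_{n-1}(at).
\]
So $N\le\exp_{n-1}(\mathrm{poly}(\sigma))$ and likewise $\mathrm{poly}(N)\le\exp_{n-1}(\mathrm{poly}(\sigma))$. Hence space $2^{\mathrm{poly}(N)}\le\exp_n(\mathrm{poly}(\sigma))$ suffices.
\end{proof}

\section{Addressed tapes of low rank}\label{sec:tapes}

For the lower bound we fix $r\ge1$. In this section we construct, for each $k\ge1$, words that can serve as Turing machine tapes with $\exp_r(k-1)+1$ cells and have rank at most $r+1$. For a fixed set of possible cell contents, their alphabet has size $O(k)$.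

\subsection{The smallest case}\label{sec:small}

Let $r=1$ and $k=2$. We use $2^{k-1}+1=3$ cells with contents $a_0,a_1,a_2$. In front of $a_v$ we write $v$ in binary, least significant digit first, and digits in different places are different letters:
\begin{equation}\label{eq:small}
\ell=0_1\,0_2\,a_0\ \#\ 1_1\,0_2\,a_1\ \#\ 0_1\,1_2\,a_2 .
\end{equation}
This word contains values of $Z_2$, for instance $0_2\,a_0\,\#\,1_1\,0_2$. We claim that it contains no value of $Z_3$. Such a value has the form $UYU$, and $U=U'Y'U'$ is a value of $Z_2$. The first letter of $U$ occurs again in $U$. Each letter of $\ell$ tells in which of four columns it stands (first digit, second digit, content, separator). So the second occurrence is a multiple of $4$ places later, and $U$ has at least five letters. But four consecutive letters of $\ell$ already determine their position. For instance, if they begin with a second digit, as in $0_2\,a\,\#\,1_1$, then the second digit of the current address $v$ is $0$ and the first digit of $v+1$ is $1$, so the first digit of $v$ is $0$ and $v=0$. Hence $U$ occurs in $\ell$ only once, whereas $UYU$ contains it twice.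

The general argument is the same. A value of $Z_{j+1}$ in a tape of level $j$ is large enough to know its position, and a value of $Z_{j+2}$ would contain it at two positions.

\subsection{Definition}

Let
\[
M_1=2^{k-1},\quad M_{j+1}=2^{M_j},\qquad K_1=k,\quad K_{j+1}=M_j+1 .
\]
Then $M_r=\exp_r(k-1)$, and $M_j=2^{K_j-1}$ for all $j$. Let $\Gamma$ be a finite set (later the tape alphabet) with a distinguished element $B$ (the blank). The sets of \emph{digits} of level $1,\dots,r+1$ are
\[
\Delta_1=\{0_i,1_i:1\le i\le k\},\qquad\Delta_j=\{0^{(j)},1^{(j)}\}\ (2\le j\le r),\qquad\Delta_{r+1}=\Gamma,\quad 0^{(r+1)}:=B ,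
\]
and there are \emph{separators} $\#_1,\dots,\#_r$. All these letters are distinct, and $\Sigma$ is the set of all of them.

Numbers of level $j$ have $K_j$ binary digits. For $0\le v<2^{K_j}$ let $v_0,\dots,v_{K_j-1}$ be the binary digits of $v$, least significant first. Put
\begin{align*}
N_1(v)&=(v_0)_1\,(v_1)_2\cdots(v_{k-1})_k,\\
N_{j+1}(v)&=N_j(0)\,v_0^{(j+1)}\ \#_j\ N_j(1)\,v_1^{(j+1)}\ \#_j\ \cdots\ \#_j\ N_j(M_j)\,v_{M_j}^{(j+1)}\qquad(1\le j<r),
\end{align*}
where $v_i^{(j+1)}$ denotes $0^{(j+1)}$ or $1^{(j+1)}$. So in a number of level $j+1$ each of the $K_{j+1}=M_j+1$ digits is preceded by its index, written as a number of level $j$. For $1\le j\le r$ let $\mathcal L_j$ be the set of all words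
\[
N_j(0)\,a_0\ \#_j\ N_j(1)\,a_1\ \#_j\ \cdots\ \#_j\ N_j(M_j)\,a_{M_j}\qquad(a_0,\dots,a_{M_j}\in\Delta_{j+1}).
\]
Thus $N_{j+1}(v)\in\mathcal L_j$ for $j<r$, and $\mathcal L_r$ is the set of addressed tapes with $M_r+1$ cells. For fixed $j$ the words $N_j(v)$ have equal length, the places of the level-$j$ digits in $N_j(v)$ do not depend on $v$, and the words $N_j(v)$ are pairwise distinct, since these digits spell $v$.

Only the numbers $0,\dots,M_j=2^{K_j-1}$ appear as addresses. Among them $M_j$ is the only one whose top digit is $1$. This will allow us to recognize locally, during the production of the tape, that the last address has been reached.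

\subsection{Rigidity}

\begin{lemma}\label{lem:rigid}
Let $1\le j\le r$ and $\ell,\ell'\in\mathcal L_j$. Let each of $z,z'$ be empty or a single letter outside $\Delta_1\cup\dots\cup\Delta_{j+1}\cup\{\#_1,\dots,\#_j\}$. If a value $U$ of $Z_{j+1}$ occurs in $\ell z$ at position $\tau$ and in $\ell'z'$ at position $\tau'$, then $\tau=\tau'$. Consequently $\operatorname{rank}(\ell z)\le j+1$.
\end{lemma}

The letter $z$ is needed for the induction: in a tape of level $j$ each address is followed by one letter of level $j+1$.

\begin{proof}
The last statement follows from the first: a value $UYU$ of $Z_{j+2}$ in $\ell z$ would contain the value $U$ of $Z_{j+1}$ at two positions. We prove the first statement by induction on $j$, by showing that $U$ alone determines $\tau$.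

Let $P=|N_j(0)|+2$. \emph{Block} $v$ of $\ell$ consists of the positions $vP+1,\dots,vP+P$, which carry $N_j(v)a_v\#_j$; the last block, $v=M_j$, lacks $\#_j$ and the position $vP+P$. The position $vP+\rho$ with $1\le\rho\le P$ has \emph{residue} $\rho$.

\emph{Recovery.} If a factor of $\ell$ of length at least $P$ starts in block $v$ with residue $\rho$, then the factor and $\rho$ determine $v$. Indeed, its first $P$ letters cover each residue once: the residues $\rho,\dots,P$ in block $v$ and the residues $1,\dots,\rho-1$ in block $v+1$. So each of the $K_j$ places of level-$j$ digits is covered once. Let $i_0$ of these places have residue less than $\rho$. They are the places of the $i_0$ lowest digits, and they show the digits of $v+1$; the other places show the digits of $v$. So we know $v+1$ modulo $2^{i_0}$, hence $v$ modulo $2^{i_0}$, and all higher digits of $v$.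

Write $U=U'YU'$ with $U'$ a value of $Z_j$. The letters of $U'$ occur at least twice in $\ell z$, so they differ from $z$. In particular the last letter of $U$ lies in $\ell$, and so the occurrence of $U$ lies in $\ell$.

\emph{The case $j=1$.} The first letter of $U$ occurs again in $U$. A letter of $\ell$ determines its residue: $0_i$ and $1_i$ have residue $i$, letters of $\Delta_2$ have residue $k+1$, and $\#_1$ has residue $k+2=P$. So the two occurrences are a nonzero multiple of $P$ apart, $|U|>P$, and the residue $\rho$ of the start of $U$ is determined by $U$. By Recovery $U$ determines $v$, hence $\tau=vP+\rho$.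

\emph{The case $j\ge2$.} If $U$ contains at least two letters $\#_j$, then the word between the first two of them is some $N_j(v)a_v$. It determines $v$ and hence $\tau$. Otherwise $U'$, which occurs twice in $U$ without overlap, contains no $\#_j$. So each occurrence of $U'$ in $\ell$ lies inside some $N_j(v)a_v$, where $N_j(v)\in\mathcal L_{j-1}$ and $a_v\in\Delta_{j+1}$ is a single letter outside $\Delta_1\cup\dots\cup\Delta_j\cup\{\#_1,\dots,\#_{j-1}\}$. By the induction hypothesis for level $j-1$, applied to the value $U'$ of $Z_j$ and to all the words $N_j(v)a_v$, the residue $\rho$ of an occurrence of $U'$ is determined by $U'$. The two occurrences of $U'$ in $U$ have different positions and equal residues, so these positions differ by a nonzero multiple of $P$ and $|U|>P$. By Recovery $\rho$ and $U$ determine $v$ and $\tau=vP+\rho$.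

Since everything was determined from $U$ alone, the same position results in $\ell'z'$.
\end{proof}

\section{The presentation}\label{sec:presentation}

\subsection{The problem to be reduced}

A machine $\mathcal T$ is a deterministic one-tape Turing machine with cells $0,1,2,\dots$, state set $Q$, tape alphabet $\Gamma$ with blank $B$, initial state $q_0$, and partial transition function $\delta\colon Q\times\Gamma\to Q\times\Gamma\times\{L,R\}$; each step moves the head, and the state $q_{acc}$ has no transitions. Let $\mathsf{ACC}_r$ be the set of pairs $(\mathcal T,1^k)$ with $k\ge1$ such that $\mathcal T$, started in state $q_0$ on cell $0$ of a blank tape, reaches $q_{acc}$ without the head leaving the cells $0,\dots,M_r=\exp_r(k-1)$.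

\begin{lemma}\label{lem:acc}
$\mathsf{ACC}_r$ is $r$-EXPSPACE-hard.
\end{lemma}

\begin{proof}
A language in $r$-EXPSPACE is decided by a deterministic one-tape machine which on inputs of length $N$ keeps its head in the cells $0,\dots,\exp_r(p(N))$ for some polynomial $p$ with $p(N)\ge N$, and which accepts by entering $q_{acc}$ and rejects by stopping in another state. Steps without head motion can be replaced by a step to the right followed by a step to the left, at the cost of one extra cell. Given an input $x$, add $O(|x|)$ states that first write $x$ on the blank tape, return to cell $0$ and start the machine. This uses only cells up to $|x|\le p(|x|)\le\exp_r(p(|x|))$. With $k=p(|x|)+2$, all cells used have numbers at most $\exp_r(p(|x|))+1\le\exp_r(p(|x|)+1)=M_r$. The construction takes polynomial time, and $x$ is accepted iff the new machine and $1^k$ form a pair in $\mathsf{ACC}_r$.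
\end{proof}

\subsection{How the tape is produced}\label{sec:produce}

The presentation and the words to be compared must have polynomial size, but the tape has $\exp_r(k-1)+1$ cells. We produce it level by level. At level $j$ we start from the address $N_j(0)$ and append $N_j(1),N_j(2),\dots$ one letter at a time. A reading head in the current block reads a letter, a traveling head carries the corresponding letter of the incremented address to the right end, and the head returns to a marker $p$ left where the reading stopped. The number of letters between the reading head and the right end thus always stays one block length; the word is used as a queue. When $N_j(M_j)$ is complete, the whole list, with all contents $0^{(j+1)}$, \emph{is} the number $N_{j+1}(0)$ if $j<r$, and level $j+1$ can start; for $j=r$ it is the blank tape.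

To increment we read a number from its lowest digit with a carry $s\in\{0,1\}$. Let
\[
\Sigma_j=\Delta_1\cup\dots\cup\Delta_j\cup\{0^{(j+1)}\}\cup\{\#_1,\dots,\#_j\}\qquad(1\le j\le r),
\]
the set of letters met at level $j$, and let $\mathrm{inc}_j$ be the following partial map from $\{0,1\}\times\Sigma_j$ to itself:
\begin{itemize}
\item if $x$ is a level-$j$ digit with bit $\beta$, then $\mathrm{inc}_j(s,x)=(\beta\wedge s,\,y)$, where $y$ is the level-$j$ digit with bit $\beta\oplus s$ (and the same subscript $i$ if $j=1$);
\item $\mathrm{inc}_j(0,\#_j)=(1,\#_j)$, and $\mathrm{inc}_j(1,\#_j)$ is undefined;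
\item $\mathrm{inc}_j(s,x)=(s,x)$ for all other $x\in\Sigma_j$.
\end{itemize}
The separator resets the carry to $1$ for the next number. For later use we note that
\begin{equation}\label{eq:inj}
\text{given $x$ and $(s',y)$ there is at most one $s$ with $\mathrm{inc}_j(s,x)=(s',y)$:}
\end{equation}
for a level-$j$ digit $s$ is the sum modulo $2$ of the bits of $x$ and $y$, for $\#_j$ it is $0$, and otherwise it is $s'$.

Let $\theta_1=0_k$, $\bar\theta_1=1_k$, and $\theta_j=0^{(j)}$, $\bar\theta_j=1^{(j)}$ for $j\ge2$. These are the possible values of the top digit of a level-$j$ number. The address $M_j$ is reached exactly when the carry turns the top digit from $\theta_j$ into $\bar\theta_j$. For $j=1$ the letter $0_k$ shows that it is the top digit. For $j\ge2$ the letter $0^{(j)}$ does not show this, but the next letter does: the top digit is followed by the content $0^{(j+1)}$, and the other level-$j$ digits by $\#_{j-1}$. This is why two of the rules below look further ahead.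

\subsection{Generators and relations}

The generators are the letters of $\Sigma$, the end markers $\triangleright,\triangleleft$, the place marker $p$, and the \emph{head letters}
\[
h_{j,s},\quad g_{j,s,y},\quad b_{j,s},\quad d_j,\quad e_j\quad(1\le j\le r,\ s\in\{0,1\},\ y\in\Sigma_j),\qquad q,\ q^R,\ q^L\quad(q\in Q).
\]
All these are distinct. Here $h_{j,s}$ reads with carry $s$, $g_{j,s,y}$ goes to the right end carrying $y$, $b_{j,s}$ goes back, $d_j$ moves to the right end to finish level $j$, and $e_j$ returns to the left end to start the next phase. The letter $q$ is the machine scanning the content to its right, and $q^R$, $q^L$ are the machine on the way to the next content on the right or left.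

\emph{Generation rules}, for $1\le j\le r$:
\begin{enumerate}
\item[(G1)] $h_{j,s}\,x\to x\,p\,g_{j,s',y}$ if $\mathrm{inc}_j(s,x)=(s',y)$ and $(s,x)\ne(1,\theta_j)$;
\item[(G1$'$)] $h_{j,1}\,\theta_j\,x\to\theta_j\,p\,g_{j,0,\bar\theta_j}\,x$ for $x\in\Sigma_j\setminus\{0^{(j+1)}\}$;
\item[(G2)] $g_{j,s,y}\,x\to x\,g_{j,s,y}$ for $x\in\Sigma_j$;
\item[(G3)] $g_{j,s,y}\,\triangleleft\to y\,b_{j,s}\,\triangleleft$;
\item[(G4)] $x\,b_{j,s}\to b_{j,s}\,x$ for $x\in\Sigma_j$;
\item[(G5)] $p\,b_{j,s}\to h_{j,s}$;
\item[(G6)] $h_{j,1}\,\theta_j\,0^{(j+1)}\,\#_j\to\theta_j\,0^{(j+1)}\,\#_j\,d_j$;
\item[(G7)] $d_j\,x\to x\,d_j$ for $x\in\Sigma_j\setminus\{\#_j\}$;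
\item[(G8)] $d_j\,\triangleleft\to\bar\theta_j\,0^{(j+1)}\,0^{(j+2)}\,e_j\,\triangleleft$ if $j<r$, and $d_r\,\triangleleft\to\bar\theta_r\,0^{(r+1)}\,e_r\,\triangleleft$;
\item[(G9)] $x\,e_j\to e_j\,x$ for $x\in\Sigma_{j+1}$ if $j<r$, and for $x\in\Sigma_r$ if $j=r$;
\item[(G10)] $\triangleright\,e_j\to\triangleright\,p\,g_{j+1,1,\#_{j+1}}$ if $j<r$, and $\triangleright\,e_r\to\triangleright\,q_0^R$.
\end{enumerate}
\emph{Machine rules}, for $q,q'\in Q$ and $a,a'\in\Gamma$:
\begin{enumerate}
\item[(T1)] $q\,a\to a'\,q'^R$ if $\delta(q,a)=(q',a',R)$;
\item[(T2)] $q\,a\to q'^L\,a'$ if $\delta(q,a)=(q',a',L)$;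
\item[(T3)] $q^R\,x\to x\,q^R$ for $x\in\Sigma\setminus\Gamma$, and $q^R\,a\to q\,a$;
\item[(T4)] $x\,q^L\to q^L\,x$ for $x\in\Sigma\setminus\Gamma$, and $a\,q^L\to q\,a$.
\end{enumerate}
\emph{Absorbing relations:} $q_{acc}\,x=q_{acc}=x\,q_{acc}$ for $x\in\Sigma\cup\{\triangleright,\triangleleft\}$.

Let $\mathrm{Rel}$ consist of all rules, read as equalities, and the absorbing relations. For fixed $r$, $\mathrm{Rel}$ can be computed in time polynomial in $k$ and the size of $\mathcal T$. Let
\[
I=\triangleright\,p\,g_{1,1,\#_1}\,0_1\,0_2\cdots0_k\,0^{(2)}\,\triangleleft .
\]

\begin{proposition}\label{prop:red}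
Let $n\ge r+3$ and let $H$ be the semigroup with presentation $\mathrm{Rel}$ in $V_n$. Then $I=q_{acc}$ in $H$ iff $(\mathcal T,1^k)\in\mathsf{ACC}_r$.
\end{proposition}

\begin{example}\label{ex:run}
Let $r=1$ and $k=2$, so that $\theta_1=0_2$, $0^{(2)}=B$ and $M_1=2$. Omit the index $j=1$. Rules (G2)--(G5) lead from $I=\triangleright\,p\,g_{1,\#}\,0_1\,0_2\,B\,\triangleleft$ to the first of the following words. From then on each arrow $\Rightarrow$ stands for one application of (G1) followed by (G2)--(G5):
\begin{align*}
&\triangleright\ h_1\,0_1\,0_2\,B\,\#\ \triangleleft
\ \Rightarrow\ \triangleright\ 0_1\,h_0\,0_2\,B\,\#\,1_1\ \triangleleft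
\ \Rightarrow\ \triangleright\ 0_1\,0_2\,h_0\,B\,\#\,1_1\,0_2\ \triangleleft\\
&\Rightarrow\ \triangleright\ 0_1\,0_2\,B\,h_0\,\#\,1_1\,0_2\,B\ \triangleleft
\ \Rightarrow\ \triangleright\ 0_1\,0_2\,B\,\#\,h_1\,1_1\,0_2\,B\,\#\ \triangleleft\\
&\Rightarrow\ \triangleright\ 0_1\,0_2\,B\,\#\,1_1\,h_1\,0_2\,B\,\#\,0_1\ \triangleleft .
\end{align*}
Now carry $1$ meets the top digit $0_2$. Rules (G6), (G7), (G8) give
\begin{align*}
&\triangleright\ 0_1\,0_2\,B\,\#\,1_1\,0_2\,B\,\#\,d\,0_1\ \triangleleft\ \to\
\triangleright\ 0_1\,0_2\,B\,\#\,1_1\,0_2\,B\,\#\,0_1\,d\ \triangleleft\\
&\to\ \triangleright\ 0_1\,0_2\,B\,\#\,1_1\,0_2\,B\,\#\,0_1\,1_2\,B\,e\ \triangleleft ,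
\end{align*}
which contains the tape \eqref{eq:small} with blank contents. Then $e$ travels to the left end, turns into $q_0^R$, and the machine starts.
\end{example}

\section{Proof of the lower bound}\label{sec:lower}

One half of Proposition~\ref{prop:red} amounts to following the rules forward. For the other half we must show that the remaining moves, namely rules used backwards and the identity of $V_n$, give nothing new. We exhibit a set $\mathcal K$ of words containing $I$ that is closed under the rules in both directions and consists of words of rank less than $n$. During generation the words change length, so uncontrolled backward moves might create words of high rank; there we need that backward moves are unique. During the machine phase the addresses never change, so all words have low rank and no uniqueness of backward moves is needed.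

From now on, ``rule'' means G- or T-rule, and $\to$ refers to these rules.

\subsection{Determinism}

\begin{lemma}\label{lem:det}
\begin{enumerate}
\item[(a)] To a word with exactly one head letter at most one rule can be applied forward, and at only one place. If the head letter is $q_{acc}$, no rule can be applied forward.
\item[(b)] To a word with exactly one head letter, of one of the kinds $h,g,b,d,e$, at most one rule can be applied backward, and at only one place.
\item[(c)] No rule can be applied backward to $I$.
\end{enumerate}
\end{lemma}

\begin{proof}
Each side of each rule contains exactly one head letter. So a rule can only be applied around the head letter of the word, and it remains to see that at most one rule fits.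

(a) For $h_{j,s}$ the next letter $x$ decides; if $(s,x)=(1,\theta_j)$, the letter after $x$ decides between (G1$'$) and (G6). The letter to the right decides between (G2) and (G3) for $g_{j,s,y}$, between (G7) and (G8) for $d_j$, and it decides which transition applies for $q$, as $\delta$ is a function, and which case of (T3) for $q^R$. The letter to the left decides between (G4) and (G5) for $b_{j,s}$, between (G9) and (G10) for $e_j$, and between the cases of (T4) for $q^L$. Since $q_{acc}$ has no transitions, no left side of a rule contains $q_{acc}$.

(b) We look for the right sides that contain the given head letter.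
\begin{itemize}
\item $g_{j,s',y}$: if the left neighbor is in $\Sigma_j$, only (G2) fits. If it is $p$ preceded by $\triangleright$, only (G10) fits. If it is $p$ preceded by $x\in\Sigma_j$, only (G1) and (G1$'$) are possible. By \eqref{eq:inj}, $x$, $s'$ and $y$ determine $s$; if $(s,x)=(1,\theta_j)$, only (G1$'$) is possible, otherwise only (G1).
\item $b_{j,s}$: if the right neighbor is $\triangleleft$, only (G3) fits, with $y$ the left neighbor; if it is in $\Sigma_j$, only (G4).
\item $h_{j,s}$: only (G5).
\item $d_j$: if the left neighbor is $\#_j$, only (G6) is possible, otherwise only (G7).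
\item $e_j$: if the right neighbor is $\triangleleft$, only (G8) is possible, otherwise only (G9).
\end{itemize}

(c) The head letter $g_{1,1,\#_1}$ of $I$ is preceded by $\triangleright p$, so only (G10) could apply; but the letters $g$ produced by (G10) have first index at least $2$.
\end{proof}

\subsection{The generation phase}

For $1\le j\le r$ let
\[
\mathrm{Start}_j=\triangleright\,p\,g_{j,1,\#_j}\,N_j(0)\,0^{(j+1)}\,\triangleleft,\qquad
\ell_j=N_j(0)\,0^{(j+1)}\,\#_j\cdots\#_j\,N_j(M_j)\,0^{(j+1)}\in\mathcal L_j ,
\]
and $\mathrm{End}=\triangleright\,\ell_r\,e_r\,\triangleleft$. Thus $I=\mathrm{Start}_1$, and $\ell_j=N_{j+1}(0)$ for $j<r$. The \emph{skeleton} of a word is what remains after deleting $\triangleright$, $\triangleleft$, $p$ and all head letters.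

\begin{lemma}\label{lem:gen}
We have $I\to^*\mathrm{End}$. Every word on this path contains $\triangleright$, $\triangleleft$ and a head letter exactly once, and $p$ at most once; its head letter is of one of the kinds $h,g,b,d,e$, and its skeleton is a prefix of some $\ell_j$, $1\le j\le r$.
\end{lemma}

\begin{proof}
For $0\le v<M_j$ let
\[
W_v=\triangleright\;N_j(0)\,0^{(j+1)}\,\#_j\cdots N_j(v-1)\,0^{(j+1)}\,\#_j\;h_{j,1}\;N_j(v)\,0^{(j+1)}\,\#_j\;\triangleleft ,
\]
so that $W_0=\triangleright\,h_{j,1}\,N_j(0)\,0^{(j+1)}\,\#_j\,\triangleleft$. We follow the path from $\mathrm{Start}_j$ through the words $W_v$. Rules (G2)--(G5) carry $\#_j$ to the right end and lead from $\mathrm{Start}_j$ to $W_0$.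

Let $\mathrm{inc}_j(s,x)=(s',y)$ and let $u,w$ be words over $\Sigma_j$. If (G1) or (G1$'$) applies to $\triangleright\,u\,h_{j,s}\,x\,w\,\triangleleft$, then
\begin{equation}\label{eq:cycle}
\begin{aligned}
\triangleright\,u\,h_{j,s}\,x\,w\,\triangleleft&\to\triangleright\,u\,x\,p\,g_{j,s',y}\,w\,\triangleleft\to^*\triangleright\,u\,x\,p\,w\,g_{j,s',y}\,\triangleleft\to\triangleright\,u\,x\,p\,w\,y\,b_{j,s'}\,\triangleleft\\
&\to^*\triangleright\,u\,x\,p\,b_{j,s'}\,w\,y\,\triangleleft\to\triangleright\,u\,x\,h_{j,s'}\,w\,y\,\triangleleft .
\end{aligned}
\end{equation}
(For (G1$'$) note that $\mathrm{inc}_j(1,\theta_j)=(0,\bar\theta_j)$.) So in one such cycle the head passes $x$, and $y$ is appended at the right end.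

Start from $W_v$ with $0\le v<M_j$. We check which letters of the block $N_j(v)\,0^{(j+1)}\,\#_j$ can be read by cycles \eqref{eq:cycle}. A letter $x$ read with carry $s$ can be read by (G1) unless $(s,x)$ is $(1,\#_j)$ or $(1,\theta_j)$. In the latter case (G1$'$) applies if $\theta_j$ is not the top digit: this cannot happen for $j=1$, where $\theta_1=0_k$ is always the top digit, and for $j\ge2$ a lower digit is followed by $\#_{j-1}\in\Sigma_j\setminus\{0^{(j+1)}\}$. Since $v<M_j=2^{K_j-1}$, the top digit is $\theta_j$. It is reached with carry $1$ iff all lower digits are $1$, i.e.\ iff $v=M_j-1$.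

\emph{If $v\le M_j-2$}, the top digit is read with carry $0$, and the carry is still $0$ when $\#_j$ is read. So the whole block is read by cycles \eqref{eq:cycle}. As $\mathrm{inc}_j$ adds $1$ to the number and copies all other letters, this appends $N_j(v+1)\,0^{(j+1)}\,\#_j$. The separator resets the carry to $1$, and we have arrived at $W_{v+1}$.

\emph{If $v=M_j-1$}, the letters of $N_j(v)$ before the top digit are read by cycles \eqref{eq:cycle}. All lower digits are $1$, so the carry stays $1$ and the digits appended are $0$. Thus the appended word $N'$ is $N_j(M_j)$ without its last letter $\bar\theta_j$, and we have arrived at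
\[
\triangleright\cdots h_{j,1}\,\theta_j\,0^{(j+1)}\,\#_j\,N'\,\triangleleft .
\]
Now (G6) applies, then (G7) moves $d_j$ over $N'$, which contains no $\#_j$, and (G8) appends $\bar\theta_j\,0^{(j+1)}$ and, if $j<r$, also $0^{(j+2)}$. The result is $\triangleright\,\ell_j\,0^{(j+2)}\,e_j\,\triangleleft$ if $j<r$, and $\mathrm{End}$ if $j=r$.

If $j<r$, then $\ell_j\,0^{(j+2)}=N_{j+1}(0)\,0^{(j+2)}$ is a word over $\Sigma_{j+1}$. So (G9) moves $e_j$ to the left end, and (G10) gives $\mathrm{Start}_{j+1}$. Thus $I=\mathrm{Start}_1\to^*\mathrm{End}$.

The statements about $\triangleright,\triangleleft,p$ and the head letter can be read off. The skeleton of a word with a letter $h_{j,s}$, $g_{j,s,y}$, $b_{j,s}$ or $d_j$ is a prefix of $\ell_j$, because the letters appended at level $j$ are those of $\ell_j$ in order. For words with $e_j$, $j<r$, the skeleton is $N_{j+1}(0)\,0^{(j+2)}$, a prefix of $\ell_{j+1}$; for $\mathrm{End}$ it is $\ell_r$.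
\end{proof}

\subsection{A closed set of words of low rank}

Let $\mathcal K_1$ be the set of words on the path $I\to^*\mathrm{End}$ of Lemma~\ref{lem:gen}. Let $\mathcal K_2$ be the set of words obtained from $\triangleright\,\ell\,\triangleleft$, where
\[
\ell=N_r(0)\,a_0\ \#_r\cdots\#_r\ N_r(M_r)\,a_{M_r}\in\mathcal L_r,\qquad a_i\in\Gamma,
\]
by inserting between $\triangleright$ and $\triangleleft$
\begin{enumerate}
\item[(i)] one letter $q$, $q^R$ or $q^L$ with $q\in Q$, at any place, or
\item[(ii)] the letter $e_r$, at a place such that all $a_i$ to the left of it are equal to $B$.
\end{enumerate}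
Note that $\mathrm{End}\in\mathcal K_2$. Let $\mathcal K=\mathcal K_1\cup\mathcal K_2$. Words of type (ii) are included because (G10), used backwards, can turn $q_0^R$ at the left end into $e_r$ on an arbitrary tape. The point is that $e_r$ cannot pass a non-blank content, so it reaches the right end, and with it the generation phase, only on the blank tape.

\begin{lemma}\label{lem:K}
$\mathcal K$ is closed under applying rules in both directions, and every word of $\mathcal K$ has rank at most $r+2$.
\end{lemma}

\begin{proof}
\emph{Words of $\mathcal K_1$.} By Lemma~\ref{lem:gen} their head letters are of the kinds $h,g,b,d,e$. By Lemma~\ref{lem:det}(b),(c), a rule applied backward to such a word gives its predecessor on the path, and none applies backward to $I$. By Lemma~\ref{lem:det}(a), a rule applied forward to a word of $\mathcal K_1$ other than $\mathrm{End}$ gives its successor. The word $\mathrm{End}$ is treated as a word of type (ii).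

\emph{Words of type (i).} The T-rules, in both directions, move the head letter between $\triangleright$ and $\triangleleft$, replace it by another letter of the form $q,q^R$ or $q^L$, and replace letters of $\Gamma$ by letters of $\Gamma$; so they lead to words of type (i). The only other rule involving such a head letter is $\triangleright\,e_r\to\triangleright\,q_0^R$ in (G10). Applied backward, it gives a word of type (ii), as nothing stands to the left of $e_r$ except $\triangleright$.

\emph{Words of type (ii).} The rules involving $e_r$ are (G8), (G9), (G10) with $j=r$. Rule (G9), in both directions, moves $e_r$ over a letter of $\Sigma_r$, and $\Sigma_r\cap\Gamma=\{B\}$. So it leads to words of type (ii). Rule (G10) leads to type (i). Rule (G8) applied backward requires $e_r$ next to $\triangleleft$. Then all $a_i$ equal $B$, the word is $\mathrm{End}$, and the result is its predecessor in $\mathcal K_1$.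

\emph{Rank.} The skeleton of a word of $\mathcal K$ is a prefix of a word of some $\mathcal L_j$ with $j\le r$, by Lemma~\ref{lem:gen} for $\mathcal K_1$ and by definition for $\mathcal K_2$. By Lemma~\ref{lem:rigid} it has rank at most $r+1$. The word arises from its skeleton by inserting $\triangleright$, $\triangleleft$, possibly $p$, and a head letter, each occurring exactly once. By Lemma~\ref{lem:insert} its rank is at most $r+2$.
\end{proof}

\subsection{Conclusion}

\begin{lemma}\label{lem:sim}
There is a word $w$ containing $q_{acc}$ with $I\to^*w$ iff $(\mathcal T,1^k)\in\mathsf{ACC}_r$.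
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:gen}, \ref{lem:K} and~\ref{lem:det}(a), the words reachable from $I$ by $\to$ form a single path, which passes through $\mathrm{End}$. No word up to $\mathrm{End}$ contains $q_{acc}$. From $\mathrm{End}$, rule (G9) moves $e_r$ to the left end, as all letters of $\ell_r$ lie in $\Sigma_r$. Then (G10) gives $\triangleright\,q_0^R\,\ell_r\,\triangleleft$, and (T3) gives $\triangleright\,N_r(0)\,q_0\,B\,\#_r\cdots\triangleleft$.

A word of $\mathcal K_2$ with $q$ immediately to the left of $a_v$ represents the configuration of $\mathcal T$ in state $q$ scanning cell $v$ of a tape with contents $a_0,\dots,a_{M_r}$. If $\delta(q,a_v)=(q',a',R)$ and $v<M_r$, then (T1) writes $a'$, and $q'^R$ moves by (T3) over $\#_rN_r(v+1)$ until it becomes $q'$ in front of $a_{v+1}$. If $\delta(q,a_v)=(q',a',L)$ and $v>0$, then (T2) writes $a'$, and $q'^L$ moves by (T4) to the left over $N_r(v)$ and $\#_r$ until it becomes $q'$ in front of $a_{v-1}$. If the machine leaves the cells $0,\dots,M_r$, the path ends with a factor $q'^R\,\triangleleft$ or $\triangleright\,q'^L$, to which no rule applies. If $\delta(q,a_v)$ is undefined, the path ends as well. So $q_{acc}$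 occurs on the path iff $\mathcal T$ reaches $q_{acc}$ without leaving these cells.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:red}]
Let $(\mathcal T,1^k)\in\mathsf{ACC}_r$. Then $I\to^*w$ for some $w$ containing $q_{acc}$, by Lemma~\ref{lem:sim}. This $w$ is a word of $\mathcal K_2$, so it consists of $q_{acc}$ and letters of $\Sigma\cup\{\triangleright,\triangleleft\}$. The absorbing relations give $w=q_{acc}$, so $I=q_{acc}$ in $H$.

Now let $(\mathcal T,1^k)\notin\mathsf{ACC}_r$. Let $\mathcal C$ be the set of words that can be obtained from $I$ by rules used in both directions. By Lemma~\ref{lem:K}, $\mathcal C\subseteq\mathcal K$.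

\emph{No word of $\mathcal C$ contains $q_{acc}$.} Suppose that $w\in\mathcal C$ does. On $\mathcal K$ the relation $\to$ is a partial function by Lemma~\ref{lem:det}(a). Hence two words of $\mathcal K$ joined by forward and backward steps have a common descendant: by induction on the number of steps, if $w_1$ and $w_2$ have a common descendant and $w_3$ is the successor or a predecessor of $w_2$, then $w_1$ and $w_3$ have one. So $I$ and $w$ have a common descendant. By Lemma~\ref{lem:det}(a) $w$ has no successor, so this descendant is $w$ and $I\to^*w$. This contradicts Lemma~\ref{lem:sim}.

Suppose that $I=q_{acc}$ in $H$. Then there is a sequence $I=w_0,w_1,\dots,w_t=q_{acc}$ in which each $w_{i+1}$ arises from $w_i$ by applying a relation of $\mathrm{Rel}$, or by replacing a factor $\varphi(Z_ny)$ by $\varphi(yZ_n)$ or conversely, where $\varphi$ substitutes nonempty words. We show by induction that $w_i\in\mathcal C$ for all $i$. Let $w_i\in\mathcal C$. A step by a rule, in either direction, leads to a word of $\mathcal C$. An absorbing relation cannot be applied to $w_i$, because both of its sides contain $q_{acc}$. A step of the second kind would require a value of $Z_n$ in $w_i$,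 but $\operatorname{rank}(w_i)\le r+2<n$ by Lemma~\ref{lem:K}. So $w_{i+1}\in\mathcal C$. In particular $q_{acc}=w_t\in\mathcal C$, a contradiction.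
\end{proof}

The hypothesis $n\ge r+3$ is used only in the last step, to exclude all uses of the identity of $V_n$.

\begin{proof}[Proof of Theorem~\ref{thm:main}(c)]
Let $r\ge1$ and $n\ge r+3$. The map $(\mathcal T,1^k)\mapsto(\mathrm{Rel},I,q_{acc})$ is computable in polynomial time. By Proposition~\ref{prop:red} it reduces $\mathsf{ACC}_r$ to the UWP in $V_n$, which is therefore $r$-EXPSPACE-hard by Lemma~\ref{lem:acc}. Let $n\ge5$ and $r=n-3\ge2$. If the UWP in $V_n$ were in $(n-4)$-EXPSPACE, then so would be every problem in $(n-3)$-EXPSPACE, contrary to the space hierarchy theorem.
\end{proof}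

\begin{thebibliography}{9}
\bibitem{survey}
\emph{Algorithmic Problems in Varieties},
\texttt{http://www.math.vanderbilt.edu/\~{}msapir/ftp/pub/survey/survey.pdf}.
\end{thebibliography}

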